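# Nodal cubics in $\mathbb P^6$ and a cohomology class of degree 83

## 1. Forms, discriminants, nodes and quotients

Everything is over $\mathbb C$ unless a number field is mentioned. We write $V=\mathbb C^{n+1}$, and $\mathbb P(V)=\mathbb P^n$ is the space of lines in $V$.

**Definition (forms and smooth hypersurfaces).** For $d,n\ge 1$ let $\Pi=\Pi(d,n)=\mathrm{Sym}^dV^*$ be the space of homogeneous polynomials of degree $d$ on $V$. The *discriminant* $\Sigma\subset\Pi$ is the set of $f$ all of whose partial derivatives vanish at some nonzero point. Put
$$N=N(d,n)=(\Pi\setminus\Sigma)/\mathbb C^*,$$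
the space of nonsingular hypersurfaces of degree $d$ in $\mathbb P^n$. With $P=\mathbb P(\Pi)$ and $\Delta\subset P$ the image of $\Sigma\setminus 0$, we have $N=P\setminus\Delta$.

*Example.* For $d=3$, $n=1$, a binary cubic is in $\Sigma$ exactly when it is $0$ or has a multiple root. So $N(3,1)$ is the space of unordered triples of distinct points of $\mathbb P^1$.

**Definition (Poincaré polynomials).** $P_{d,n}(t)=\sum_i\dim H^i(N(d,n),\mathbb Q)\,t^i$. For two polynomials, $\ge$ is meant coefficientwise. Recall that $H^*(GL(n+1,\mathbb C),\mathbb Q)$ is an exterior algebra on generators of degrees $1,3,\dots,2n+1$, and that $PGL(n+1,\mathbb C)$ has Poincaré polynomial $\prod_{i=2}^{n+1}(1+t^{2i-1})$.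

*Example.* $PGL(2,\mathbb C)$ is homotopy equivalent to $SO(3)$, with Poincaré polynomial $1+t^3$. For $PGL(7,\mathbb C)$ the polynomial is $\prod_{i=2}^7(1+t^{2i-1})$, of degree $3+5+7+9+11+13=48$.

**Definition (nodes, good $r$-nodal).** Let $df_p=0$ with $p\ne 0$. By Euler's formula $\mathrm{Hess}f(p)\,p=(d-1)\,df_p=0$, so the Hessian form descends to $V/\mathbb Cp$, where it is, up to a nonzero scalar, the Hessian of $f$ in an affine chart at $p$. The point $p$ is a *node* if this form on $V/\mathbb Cp$ is nondegenerate, that is, if $\ker\mathrm{Hess}f(p)=\mathbb Cp$. The hypersurface $f$ is *good $r$-nodal* if its singular points are exactly $r$ nodes $p_1,\dots,p_r$ and the evaluations $g\mapsto g(p_i)$, defined up to scalars, are linearly independent on $\Pi$.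

*Example.* Let $f=\ell_1\ell_2\ell_3\ell_4$ be four lines in $\mathbb P^2$, no three concurrent. Its singular points are the six nodes $p_{ij}=\ell_i\cap\ell_j$. The quartic $\ell_k^2\ell_l^2$ with $\{i,j,k,l\}=\{1,2,3,4\}$ is nonzero at $p_{ij}$ and vanishes at the other five nodes. So $f$ is good $6$-nodal.

**Definition (stability and quotients).** Let $d\ge3$ and $G=PGL(V)$. Geometric invariant theory is taken for $SL(V)$, acting through $G$ on $P$. Let $P^{ss}$ be the set of points at which some nonconstant homogeneous invariant is nonzero. A point is *stable* if its stabilizer in $G$ is finite and its orbit is closed in $P^{ss}$. Let $P^s$ be the set of stable points.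

We recall the standard facts. The quotient $Y=P^{ss}/\!/SL(V)=\mathrm{Proj}\,\mathbb C[\Pi]^{SL(V)}$ is projective, irreducible and normal, and it is defined over $\mathbb Q$. The map $P^{ss}\to Y$ is affine, and it sends two closed orbits to the same point only if they are equal. The set $P^s$ is the preimage of an open set $Y^s\subset Y$, and $v:P^s\to Y^s$ is a geometric quotient, so its fibres are the orbits. If $P^s\neq\emptyset$ then $\dim Y=m:=\dim P-\dim G$.

**Hilbert–Mumford criterion.** A point $[f]$ is *not* stable if and only if there are linear coordinates $x_0,\dots,x_n$ and integers $\lambda_0\ge\dots\ge\lambda_n$, not all $0$, with $\sum\lambda_i=0$, such that every monomial occurring in $f$ has weight $\le 0$, where $x_i$ has weight $\lambda_i$.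

*Example.* Every plane quartic with at most nodes as singularities is stable. Suppose not, and take $\lambda_0\ge\lambda_1\ge\lambda_2$ as in the criterion. Then $\lambda_0>0$, so $x_0^4$ does not occur and $e_0=[1:0:0]$ is on the curve. If $e_0$ is singular, then $f=x_0^2q(x_1,x_2)+\cdots$ with $q$ nondegenerate. So some $x_0^2x_ax_b$ with $(a,b)\ne(2,2)$ occurs, and its weight is at least $2\lambda_0+\lambda_1+\lambda_2=\lambda_0>0$. If $e_0$ is not singular, some $x_0^3x_b$ with $b\ge1$ occurs, of weight at least $3\lambda_0+\lambda_2=2\lambda_0-\lambda_1\ge\lambda_0>0$. Both are contradictions.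

We shall see in Lemma 1 that $N\subset P^s$ for $d\ge3$. We put $M=M(d,n)=N/G\subset Y$, the moduli space of smooth hypersurfaces.

*Example.* For $d=3$, $n=1$ we have $m=3-3=0$. As $PGL(2)$ is transitive on triples of distinct points, $M(3,1)$ is a point.

## 2. Does $N(3,n)$ have the rational cohomology of $PGL(n+1)$?

The question is taken from the text listed as "Wolfgang Ebeling", https://publications.mfo.de/bitstream/handle/mfo/2561/Report_99_19.pdf?sequence=1&isAllowed=y. The following computations are known:
$$P_{3,2}=(1+t^3)(1+t^5),\quad P_{3,3}=(1+t^3)(1+t^5)(1+t^7),\quad P_{4,2}=(1+t^3)(1+t^5)(1+t^6).$$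
The first two are the Poincaré polynomials of $PGL(3,\mathbb C)$ and $PGL(4,\mathbb C)$. This suggests the following.

**Conjecture.** For any $n$, $H^*(N(3,n),\mathbb Q)\simeq H^*(PGL(n+1,\mathbb C),\mathbb Q)$ as graded $\mathbb Q$-vector spaces.

Are smooth cubics, from the point of view of rational cohomology, just one orbit of the projective group? For $n=1$ this is literally so: $N(3,1)=PGL(2)/S_3$, and its rational cohomology is $H^*(PGL(2),\mathbb Q)^{S_3}$. Translation by an element of a connected group is homotopic to the identity, so $S_3$ acts trivially and $P_{3,1}=1+t^3$. In general, however, the answer is no.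

**Theorem A.** $H^{35}(M(3,6),\mathbb Q)\ne0$. Consequently $P_{3,6}\ge(1+t^{35})\prod_{i=2}^{7}(1+t^{2i-1})$ coefficientwise. In particular $H^{83}(N(3,6),\mathbb Q)\ne0$, and the Conjecture is false.

Indeed $H^i(PGL(7,\mathbb C),\mathbb Q)=0$ for $i>48$. The argument concerns $n=6$ only. Whether the Conjecture holds for other $n$, beyond the given computations $n=2,3$, is not decided here.

## 3. Splitting off the group: from $N$ to $M$

The factor $(1+t^3)(1+t^5)\cdots$ appears in all three known computations, including the quartic one. This section explains why, and so reduces everything to $M$.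

**The discriminant is an invariant hypersurface.** Let $\tilde\Delta=\{(g,x)\in P\times\mathbb P(V):dg_x=0\}$, with projection $\nu:\tilde\Delta\to P$ and image $\Delta$. For fixed $x\neq0$ the map $\Pi\to V^*$, $g\mapsto dg_x$, is onto: if $x=e_0$, the form $x_0^{d-1}x_i$ has differential at $e_0$ proportional to $dx_i$. So $\tilde\Delta$ is a projective bundle over $\mathbb P(V)$, smooth and irreducible of dimension $(\dim P-n-1)+n=\dim P-1$. The form $x_0^{d-2}(x_1^2+\dots+x_n^2)$ has a node at $e_0$, so $e_0$ is an isolated point of its fibre under $\nu$. Hence the generic fibre of $\nu$ over $\Delta$ is finite, and $\Delta$ is an irreducible hypersurface. Its equation $\mathrm{disc}$ is multiplied by a character under $SL(V)$, which has no nontrivial characters, so $\mathrm{disc}$ is an invariant form. In particular $N=\{\mathrm{disc}\ne0\}$ is affine, lies in $P^{ss}$, and is the preimage of the open set $\{\mathrm{disc}\neq0\}\subset Y$.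

**Lemma 1.** For $d\ge3$, $N\subset P^s$. So $M=\{\mathrm{disc}\ne0\}\subset Y$ is an affine variety of dimension $m$ and the geometric quotient of $N$ by $G$. It is also the geometric quotient of the affine variety $\Pi\setminus\Sigma$ by $GL(V)$, with finite stabilizers.

*Proof.* Let $f\in\Pi\setminus\Sigma$. The $n+1$ forms $\partial_if$ have only the common zero $0$, so they are a regular sequence in any order. If $\sum\ell_i\partial_if=0$ with linear $\ell_i$, then each $\ell_i$ lies in the ideal generated by the $\partial_jf$, $j\ne i$, which starts in degree $d-1\ge2$. So $\ell_i=0$. Thus the stabilizer of $f$ in $GL(V)$ has zero Lie algebra and is finite. If $g$ fixes $[f]$, a scalar multiple of $g$ fixes $f$, so the stabilizer of $[f]$ in $G$ is finite too. All orbits in $N$ have dimension $\dim G$, so none lies in the boundary of another, and all are closed in $N$. The closure in $P^{ss}$ of an orbit in $N$ stays in one fibre of $P^{ss}\to Y$, hence in $N$. So the orbit is closed in $P^{ss}$. For $\Pi\setminus\Sigma$ the same dimension count shows that the $GL(V)$-orbits are closed. Finally $\mathbb C[\Pi\setminus\Sigma]^{GL(V)}=\mathbb C[N]^G$,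 so the two quotients agree. $\square$

**Lemma 2** (Peters–Steenbrink). For $d\ge3$, $P_{d,n}(t)=P_M(t)\prod_{i=2}^{n+1}(1+t^{2i-1})$, where $P_M$ is the Poincaré polynomial of $H^*(M,\mathbb Q)$.

*Proof.* Put $X=\Pi\setminus\Sigma$, $GL=GL(V)$, and let $X_{hGL}=(EGL\times X)/GL$ be the homotopy quotient, so $H^*_{GL}(X)=H^*(X_{hGL})$. Coefficients are rational.

**Step 1: the Chern classes vanish.** The purpose is to show that $c_k:=c_k(V)$ is $0$ in $H^{2k}_{GL}(X)$ for $k\ge1$. The projective bundle formula gives
$$H^*_{GL}(X\times\mathbb P(V))=H^*_{GL}(X)[h]\Big/\Big(\sum_{k=0}^{n+1}c_kh^{n+1-k}\Big),\qquad h=c_1(\mathcal O(1)).$$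
The equivariant bundle $V^*\otimes\mathcal O(d-1)$ on $X\times\mathbb P(V)$ has the equivariant section $(f,[x])\mapsto df_x$, which vanishes nowhere because $f\notin\Sigma$. So its top Chern class is zero:
$$\sum_k(-1)^kc_k(d-1)^{n+1-k}h^{n+1-k}=0.$$
Subtract $(d-1)^{n+1}\sum_kc_kh^{n+1-k}=0$. The terms in $h^{n+1}$ cancel. Since $1,h,\dots,h^n$ is a basis over $H^*_{GL}(X)$, we may compare coefficients:
$$c_k\,(d-1)^{n+1-k}\big[(-1)^k-(d-1)^k\big]=0\qquad(k\ge1).$$
As $d-1\ge2$, the bracket is nonzero, so $c_k=0$.

**Step 2: the group splits off.** The purpose is to deduce $H^*(X)\cong H^*_{GL}(X)\otimes H^*(GL)$. The principal $GL$-bundle $EGL\times X\to X_{hGL}$ is pulled back from $EGL\to BGL$, and its total space is homotopy equivalent to $X$. In $EGL\to BGL$ the generators of $H^*(GL)$ transgress to the $c_k$. By naturality, in our bundle they transgress to $c_k=0$. So they, and their products, come from classes on the total space, and Leray–Hirsch applies.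

**Step 3: finite stabilizers are invisible.** The purpose is to show $H^*_{GL}(X)=H^*(M)$. By Luna's slice theorem (recalled in Section 5), the map $X_{hGL}\to M$ is, locally on $M$ in the classical topology, of the form $W_{hA}\to W/A$ with $A$ finite and $W$ a small ball on which $A$ acts. The stalks of its higher direct images are $H^q(BA,\mathbb Q)$, which is $\mathbb Q$ for $q=0$ and $0$ for $q>0$. So the Leray spectral sequence gives the claim.

**Step 4: remove the scalars.** The purpose is to pass from $X$ to $N$. The $\mathbb C^*$-bundle $X\to N$ has Euler class $\pm c_1(\mathcal O(1))|_N$, and $\deg\Delta\cdot c_1(\mathcal O(1))|_N=0$ because $\mathrm{disc}$ trivializes $\mathcal O(\deg\Delta)$ on $N$. So the Euler class is torsion and $H^*(X)\cong H^*(N)\otimes H^*(\mathbb C^*)$. Altogether $P_{d,n}(t)(1+t)=P_M(t)\prod_{i=1}^{n+1}(1+t^{2i-1})$. Divide by $1+t$. $\square$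

So the Conjecture for a given $n$ says exactly that $H^*(M(3,n),\mathbb Q)=\mathbb Q$. For $n=2$ this can be seen by hand. The $j$-invariant is a bijective morphism from $M(3,2)$ to the normal curve $\mathbb A^1$, hence an isomorphism in characteristic $0$. So $P_M=1$, in agreement with the given $P_{3,2}$.

The quartic computation is instructive. Here $m=14-8=6$, and the given $P_{4,2}$ says $P_{M(4,2)}=1+t^6$. Since $M$ is affine of dimension $m$, its cohomology vanishes above degree $m$. So the extra class for plane quartics sits in the *highest possible* degree $m$. We shall look for a class of degree $m$ on $M(3,6)$, where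
$$\dim\Pi(3,6)=\binom93=84,\qquad m=83-48=35.$$

## 4. The boundary of $M$: Leray, Artin and weights

Let $j:M\to Y$ be the inclusion, an affine open immersion. A class of degree $m$ on $M$ can be sought near one point $y_0$ of $Y$ and then extended. The Leray spectral sequence of $j$ measures the obstruction. We use $\ell$-adic étale sheaves, because Galois actions will help. Fix a prime $\ell$ and a number field $k\subset\bar k\subset\mathbb C$. We use
$$E_2^{p,q}=H^p(Y_{\bar k},R^qj_*\mathbb Q_\ell)\Rightarrow H^{p+q}(M_{\bar k},\mathbb Q_\ell),\tag{1}$$
which is equivariant for $\mathrm{Gal}(\bar k/k)$. By the comparison theorems all these sheaves and groups may also be computed on complex points, and $H^i(M_{\bar k},\mathbb Q_\ell)=H^i(M(\mathbb C),\mathbb Q)\otimes\mathbb Q_\ell$.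

**Lemma 3.** $\dim\operatorname{supp}R^qj_*\mathbb Q_\ell\le m-q$.

*Proof.* Artin's theorem (SGA 4, XIV.3.1) for the affine morphism $j$ gives $\dim\operatorname{supp}R^qj_*(\mathbb Z/\ell)\le m-q$. The long exact sequence of $0\to\mathbb Z_\ell\to\mathbb Z_\ell\to\mathbb Z/\ell\to0$ (the first map being multiplication by $\ell$) embeds $R^qj_*\mathbb Z_\ell/\ell$ into $R^qj_*(\mathbb Z/\ell)$. A stalk of $R^qj_*\mathbb Z_\ell$ that vanishes modulo $\ell$ vanishes by Nakayama's lemma. $\square$

So $R^mj_*\mathbb Q_\ell$ lives at finitely many points, and $R^{m-1}j_*\mathbb Q_\ell$ on a set of dimension at most $1$.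

**Definition (weights).** A Galois representation $H$ on a finite-dimensional $\mathbb Q_\ell$-vector space *has weights $\le w$* if, after replacing $k$ by a finite extension, at almost all places $\mathfrak p$ it is unramified and the eigenvalues of the geometric Frobenius have all complex absolute values $\le(N\mathfrak p)^{w/2}$. It *has weight $w$* if equality holds. Subquotients inherit weights $\le w$.

*Example.* $\mathbb Q_\ell(-q)$, on which the geometric Frobenius acts by $(N\mathfrak p)^q$, has weight $2q$. So $H^1$ of the punctured line $\mathbb G_m$ and $H^2(\mathbb P^1)$, both $\mathbb Q_\ell(-1)$, have weight $2$.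

*Example (a local class that does not extend).* Take $\mathbb A^1\subset\mathbb P^1$ instead of $M\subset Y$. Then $R^1j_*\mathbb Q_\ell=\mathbb Q_\ell(-1)$ at $\infty$, the class of a small loop around $\infty$. But $H^1(\mathbb A^1)=0$, so $d_2:E_2^{0,1}=\mathbb Q_\ell(-1)\to E_2^{2,0}=H^2(\mathbb P^1)=\mathbb Q_\ell(-1)$ must be injective. The local class is killed by $d_2$, and weights do not forbid this, as both sides have weight $2$. This picture will return.

## 5. Nodal hypersurfaces as crossings of branches

To find the stalks of $R^qj_*$ we look at $\Delta\subset P$ first and pass to the quotient afterwards. Let $j_P:N\to P^s$ be the inclusion.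

**Lemma 4.** Let $f$ be stable and good $r$-nodal with nodes $p_1,\dots,p_r$. Étale-locally near $f$, $\Delta$ is a normal crossing divisor with $r$ smooth branches $D_i\leftrightarrow p_i$, and $T_fD_i=\{g:g(p_i)=0\}$. Near $f$, $R^qj_{P*}\mathbb Q_\ell=\Lambda^q(\nu_*\mathbb Q_\ell)(-q)$, so
$$(R^qj_{P*}\mathbb Q_\ell)_f=\Lambda^q\big(\mathbb Q_\ell^{\{p_1,\dots,p_r\}}\big)(-q),\tag{2}$$
where Galois, the stabilizer $A_f\subset G$ of $[f]$, and monodromy act by permuting the nodes.

*Proof.*

**Step 1: the branches.** The purpose is to see $\tilde\Delta$ near $f$ as $r$ smooth sheets. The fibre of $\nu$ over $f$ is the scheme $\{\partial_0f=\dots=\partial_nf=0\}\subset\mathbb P(V)$. In an affine chart at $p_i$ it is cut out by the dehomogenized polynomial and its $n$ partial derivatives. At a node these $n$ derivatives are local coordinates, so the fibre is reduced there. Thus $\nu$, which is proper, is finite and unramified near $f$. A finite unramified scheme over a strictly henselian local ring is a disjoint union of closed subschemes of the base. So over the strict henselization at $f$, $\tilde\Delta$ is a disjoint union of closed subschemes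 $D_1,\dots,D_r$ of the base, one for each $p_i$. They are smooth divisors because $\tilde\Delta$ is smooth of dimension $\dim P-1$.

**Step 2: the tangent spaces.** The purpose is to check that the sheets cross normally. A tangent vector $(g,\xi)$ to $\tilde\Delta$ at $(f,p_i)$ satisfies $dg_{p_i}+\mathrm{Hess}f(p_i)\xi=0$ in $V^*$. Pair with $p_i$. By Euler's formula $dg_{p_i}(p_i)=d\,g(p_i)$, and $\xi^{T}\mathrm{Hess}f(p_i)p_i=(d-1)\,df_{p_i}(\xi)=0$. So $g(p_i)=0$, and $T_fD_i\subset\{g(p_i)=0\}$. Both are hyperplanes in $T_fP=\Pi/\mathbb Cf$, so they are equal. The evaluations are independent, so the $D_i$ cross normally.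

**Step 3: purity.** The purpose is to read off the sheaves. Purity for normal crossing divisors gives $R^1j_{P*}\mathbb Q_\ell=\bigoplus_i\mathbb Q_{\ell,D_i}(-1)$, canonically, with one generator for the small loop around each branch. Globally near $f$ this is $\nu_*\mathbb Q_\ell(-1)$. Moreover cup product gives $R^qj_{P*}\mathbb Q_\ell=\Lambda^qR^1j_{P*}\mathbb Q_\ell$. The stalk of $\nu_*\mathbb Q_\ell$ at $f$ is $\mathbb Q_\ell^{\{p_i\}}$, with all actions by permutation. $\square$

*Example.* At four general lines in $\mathbb P^2$ the discriminant has six branches. Moving along all branches but $D_{12}$ smooths the node $p_{12}$, so that $\ell_1\cup\ell_2$ becomes a conic.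

We recall **Luna's slice theorem** in the case needed. Let a reductive group $G$ act on a smooth affine variety $X$, and let $f\in X$ have a closed orbit and finite stabilizer $A_f$. Then there is a smooth $A_f$-invariant locally closed $W\ni f$ such that $G\times_{A_f}W\to X$ is étale, $W/A_f\to X/\!/G$ is étale, and the first map is the base change of the second. We apply it with $X\subset P^s$ the preimage of an affine open neighbourhood of $[f]$ in $Y^s$. Then $\dim W=m$.

**Lemma 5.** In the situation of Lemma 4, the base change map $v^*R^qj_*\mathbb Q_\ell\to R^qj_{P*}\mathbb Q_\ell$ is injective at $f$, with image the $A_f$-invariants: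
$$(R^qj_*\mathbb Q_\ell)_{[f]}=\Big(\Lambda^q\mathbb Q_\ell^{\{p_i\}}\Big)^{A_f}(-q).\tag{3}$$
The identification is Galois equivariant over any field of definition of $f$.

*Proof.* The base change map is defined over any field of definition of $f$. So only its injectivity and image must be found, and this may be done geometrically.

**Step 1: the quotient side.** The purpose is to compute the stalk on $Y$ inside the slice. Since the étale maps of Luna's theorem form a cartesian square, $M\times_Y(W/A_f)=(W\setminus\Delta)/A_f$. Let $a:W\setminus\Delta\to(W\setminus\Delta)/A_f$ and $q_W:W\to W/A_f$ be the quotient maps, and let $j_W:W\setminus\Delta\to W$ and $j':(W\setminus\Delta)/A_f\to W/A_f$ be the inclusions. The fibres of $a$ are $A_f$-orbits, so $\mathbb Q_\ell=(a_*\mathbb Q_\ell)^{A_f}$. Taking invariants under a finite group is exact over $\mathbb Q_\ell$ and $a,q_W$ are finite, so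
$$R^qj'_*\mathbb Q_\ell=\big(R^q(j'a)_*\mathbb Q_\ell\big)^{A_f}=\big(q_{W*}R^qj_{W*}\mathbb Q_\ell\big)^{A_f}.$$
As $A_f$ fixes $f$, $q_W^{-1}(q_W(f))=\{f\}$. So the stalk of $R^qj_*\mathbb Q_\ell$ at $[f]$ is $\big((R^qj_{W*}\mathbb Q_\ell)_f\big)^{A_f}$, embedded in $(R^qj_{W*}\mathbb Q_\ell)_f$ by base change.

**Step 2: from $W$ back to $P$.** The purpose is to replace the slice by $P$. The map $G\times W\to P$, $(g,w)\mapsto gw$, is étale, and the preimage of $\Delta$ is $G\times(W\cap\Delta)$, which is also the preimage of $W\cap\Delta$ under the projection $G\times W\to W$. Smooth base change along both maps identifies $(R^qj_{P*}\mathbb Q_\ell)_f$ and $(R^qj_{W*}\mathbb Q_\ell)_f$ with the same stalk at $(1,f)$. Restricting to $\{1\}\times W$, a section of the projection, we see that the restriction map $(R^qj_{P*}\mathbb Q_\ell)_f\to(R^qj_{W*}\mathbb Q_\ell)_f$ is an isomorphism. It is $A_f$-equivariant. The base change map to $W$ is the base change map to $P$ followed by this isomorphism. Now (2) gives the lemma. $\square$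

**Lemma 6.** Let $f_0$ be stable and good $m$-nodal. Then there are analytic coordinates $t_1,\dots,t_m$ on $W$ near $f_0$ with $D_i\cap W=\{t_i=0\}$.

*Proof.* The tangent space $T(Gf_0)$ consists of the classes of $\sum\ell_i\partial_if_0$ with $\ell_i$ linear. These vanish at every $p_i$. So the $m$ functionals $ev_{p_i}$, independent on $T_{f_0}P=\Pi/\mathbb Cf_0$ since $f_0(p_i)=0$, vanish on $T(Gf_0)$, which has codimension $m$. Hence they form a basis of the dual of $T_{f_0}P/T(Gf_0)\cong T_{f_0}W$. By Lemma 4, local equations of the $D_i$ restrict to coordinates on $W$. $\square$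

So near an $m$-nodal point, $M$ looks like the complement of the coordinate hyperplanes in a ball of dimension $m$, divided by a finite group permuting the coordinate hyperplanes. That complement is homotopy equivalent to $(S^1)^m$. The top class of this torus is the class we want to extend to $M$.

## 6. The class of the $m$-torus, and how far its weight carries it

Let $d\ge 3$, $m\ge2$ and assume the following.

* (H1) $f_0$ has coefficients in $\overline{\mathbb Q}$, is stable and good $m$-nodal.
* (H2) The stabilizer $A\subset G$ of $[f_0]$ acts on the $m$ nodes transitively and by even permutations.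

Put $y_0=[f_0]\in Y$, and let $k$ be a number field over which $f_0$ and its nodes are defined.

**The class $s_0$.** By Lemma 5, $E:=(R^mj_*\mathbb Q_\ell)_{y_0}=(\Lambda^m\mathbb Q_\ell^m)^A(-m)$. The group $A$ acts on the line $\Lambda^m\mathbb Q_\ell^m$ by the sign of the permutation of the nodes, which is trivial by (H2). Galois fixes the nodes. So $E=\mathbb Q_\ell(-m)$. By Lemma 3 the sheaf $R^mj_*\mathbb Q_\ell$ has finite support, so with $i_0:\{y_0\}\to Y$ the sheaf $i_{0*}E$ is a direct summand, over $k$. It contributes a Galois-stable line to $E_2^{0,m}$, of weight $2m$. Let $s_0$ span it. Nothing maps into $E_r^{0,m}$, so if $d_rs_0=0$ for all $r\ge2$, then $E_\infty^{0,m}\ne0$ and $H^m(M,\mathbb Q)\ne0$.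

The natural first attempt is to show that all $d_rs_0$ vanish because the targets have too small weights.

**Lemma 7.** $H^r(Y_{\bar k},R^qj_*\mathbb Q_\ell)$ has weights $\le r+2q$.

*Proof.* By Hironaka choose a projective birational $\pi:\tilde Y\to Y$ over $k$ with $\tilde Y$ smooth and $D=\pi^{-1}(Y\setminus M)$ a strict normal crossing divisor. Enlarge $k$ so that the components of $D$ are geometrically irreducible. Let $\tilde M=\tilde Y\setminus D$, $\tilde\jmath:\tilde M\to\tilde Y$, and $\pi_M:\tilde M\to M$, which is proper.

**Step 1: pass to the resolution.** The purpose is to show that $R^qj_*\mathbb Q_\ell$ is a direct summand, over $k$, of $\mathcal G^q:=R^q(\pi\tilde\jmath)_*\mathbb Q_\ell$. Write $K$ for the dualizing complex. Geometrically, $M$ is étale-locally a quotient $W/A$ of a smooth variety of dimension $m$ by a finite group. Dualizing $\mathbb Q_\ell=(q_{W*}\mathbb Q_\ell)^A$ for the finite map $q_W$ gives $K_{W/A}=(q_{W*}K_W)^A$. The identification $K_W=\mathbb Q_\ell[2m](m)$ is canonical, hence $A$-equivariant. So $K_{W/A}=\mathbb Q_\ell[2m](m)$. The fundamental class $\mathbb Q_\ell[2m](m)\to K_M$, defined over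 $k$, is therefore a map between rank-one lisse sheaves placed in one degree. Such a map has constant rank on the connected $M$, and it is an isomorphism over the smooth locus, so it is an isomorphism. The Verdier dual of the adjunction $\mathbb Q_\ell\to R\pi_{M*}\mathbb Q_\ell$ is then, up to shift and twist, a map $R\pi_{M*}\mathbb Q_\ell\to\mathbb Q_\ell$ over $k$. The composite $\mathbb Q_\ell\to R\pi_{M*}\mathbb Q_\ell\to\mathbb Q_\ell$ is a scalar, equal to $1$ over the dense open set where $\pi_M$ is an isomorphism. So $\mathbb Q_\ell$ is a direct summand of $R\pi_{M*}\mathbb Q_\ell$. Apply $Rj_*$ and note $Rj_*R\pi_{M*}=R(\pi\tilde\jmath)_*$. Hence $H^r(Y_{\bar k},R^qj_*\mathbb Q_\ell)$ is a Galois-stable direct summand of $H^r(Y_{\bar k},\mathcal G^q)$.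

**Step 2: spread out.** The purpose is to move to finite fields, where weights are controlled. Over $S=\operatorname{Spec}\mathcal O_k[1/N']$ with $\ell\mid N'$ and $N'$ sufficiently divisible there are models: $\rho:\mathcal Y\to S$ proper, $\pi:\tilde{\mathcal Y}\to\mathcal Y$ proper, $\tilde{\mathcal Y}/S$ smooth, and $\mathcal D\subset\tilde{\mathcal Y}$ a relative strict normal crossing divisor all of whose intersections $\mathcal D_I$ are smooth over $S$. By relative purity $R^b\tilde\jmath_*\mathbb Q_\ell=\bigoplus_{|I|=b}\mathbb Q_{\ell,\mathcal D_I}(-b)$, with $\mathcal D_\emptyset=\tilde{\mathcal Y}$, compatibly with base change on $S$. By proper base change for $\pi$, the restriction of $\mathcal G^q$ to a closed fibre $\mathcal Y_s$ is $R^q(\pi_s\tilde\jmath_s)_*\mathbb Q_\ell$. After shrinking $S$, the constructible sheaves $R^r\rho_*\mathcal G^q$ are lisse. By proper base change for $\rho$, $H^r(Y_{\bar k},\mathcal G^q)$ is unramified at $s$ and, with its Frobenius, is identified with $H^r(\mathcal Y_{\bar s},\mathcal G^q)$.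

**Step 3: bound the weights.** The purpose is to apply Deligne's theorem (Weil II, 3.3.1): for a mixed sheaf of weights $\le w$, its $i$-th direct image with proper supports is mixed of weights $\le w+i$. On $\mathcal Y_s$ the sheaf $\mathcal G^q$ has a filtration whose graded pieces are subquotients of $R^a\pi_*R^b\tilde\jmath_*\mathbb Q_\ell$ with $a+b=q$. By the theorem for the proper maps $\mathcal D_{I,s}\to\mathcal Y_s$ these are mixed of weights $\le a+2b\le2q$. By the theorem for the proper $\mathcal Y_s$, $H^r(\mathcal Y_{\bar s},\mathcal G^q)$ has weights $\le r+2q$. $\square$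

**Consequence for $r\ge3$.** The target of $d_r$ on $E_r^{0,m}$ is a subquotient of $H^r(Y_{\bar k},R^{m+1-r}j_*\mathbb Q_\ell)$, with weights
$$\le r+2(m+1-r)=2m+2-r.\tag{4}$$
For $r\ge3$ this is at most $2m-1$. If $s_0$ survives to $E_r$, then $d_rs_0$ lies in a subspace on which Frobenius acts by $(N\mathfrak p)^m$, of weight $2m$. So $d_rs_0=0$.

**Where weights stop.** For $r=2$ the bound (4) is $2m$, the weight of $s_0$, and there is no contradiction. Moreover such a weight can really arise. Put $F=R^{m-1}j_*\mathbb Q_\ell$. It lives in dimension at most $1$. If a piece of its support were a curve $C^\circ$ with $F|_{C^\circ}$ the constant sheaf $\mathbb Q_\ell(-(m-1))$, then $H^2_c(C^\circ,F)=\mathbb Q_\ell(-m)$, of weight exactly $2m$. This is what happens for $\mathbb A^1\subset\mathbb P^1$ in Section 4. So $d_2s_0=0$ needs an argument of a different kind.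

## 7. An odd loop of $(m-1)$-nodal hypersurfaces

The remaining obstruction lives on curves in $Y$ through $y_0$, and such a curve consists of the $(m-1)$-nodal hypersurfaces obtained from $f_0$ by smoothing one node. On it, $F$ is at most the *sign* local system of the $m-1$ nodes, by (2). If going around some loop permutes the nodes oddly, this local system is not constant, and its $H^2_c$ vanishes.

**Theorem B.** Let $d\ge3$, $m\ge2$, and assume:

* (H1) $f_0$ has coefficients in $\overline{\mathbb Q}$, is stable and good $m$-nodal.
* (H2) The stabilizer $A\subset G$ of $[f_0]$ acts on the $m$ nodes transitively and by even permutations.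
* (H3) There are a smooth connected complex algebraic curve $\hat\Omega$, a point $o\in\hat\Omega$ and a morphism $\varphi:\hat\Omega\to P$ with $\varphi(o)=[f_0]$, such that for $\beta\in\Omega:=\hat\Omega\setminus\{o\}$ the hypersurface $\varphi(\beta)$ is stable and good $(m-1)$-nodal, and some loop in $\Omega$ induces an odd permutation of the $m-1$ nodes.

Then $H^m(M(d,n),\mathbb Q)\ne0$, and $P_{d,n}\ge(1+t^m)\prod_{i=2}^{n+1}(1+t^{2i-1})$ coefficientwise.

*Proof.* By Section 6 it remains to show $d_2s_0=0$ in $H^2(Y,F)$. Then $H^m(M,\mathbb Q)\ne0$, and as $H^0(M)=\mathbb Q$ we have $P_M\ge1+t^m$, so Lemma 2 gives the second statement. We now work over $\mathbb C$. Let $T$ be the closure of the support of $F$, so $\dim T\le1$.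

**Step 1: near $y_0$, $T$ lies on one branch $\Gamma$.** The purpose is to see that only one curve germ matters, and this is where transitivity is used. Near $y_0$, $Y$ is $W/A$ with $W$ shrunk to a small $A$-invariant neighbourhood of $f_0$. Let $g\in W$ be close to $f_0$. It is stable, as stability is open. Its singular points are near the $p_i$, since $\nu$ is proper. There is at most one near each $p_i$, since $\nu$ is unramified, and there is one exactly when $g\in D_i$. It is a node, and the evaluations are independent, since both are open conditions. So $g$ is good, with nodes corresponding to the $D_i\ni g$. By (3), $F_{[g]}\ne0$ forces $g$ to have at least $m-1$ nodes, that is, $g$ lies on a coordinate axis in the coordinates of Lemma 6. The group $A$ permutes the $D_i$, hence the axes, transitively. So near $y_0$, $T$ is contained in the image $\Gamma\subset W/A$ of one axis, an irreducible one-dimensional analytic germ.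

**Step 2: the family sweeps out $\Gamma$.** The purpose is to identify the global curve containing $\Gamma$. Let $c=v\circ\varphi:\hat\Omega\to Y^s$. For $\beta\in\Omega$, $c(\beta)\ne y_0$, because $\varphi(\beta)$ and $f_0$ have different numbers of nodes and so lie in different orbits. So $c$ is nonconstant. For $\beta\in\Omega$ near $o$, $c(\beta)=[g]$ with $g\in W$ near $f_0$ in the orbit of $\varphi(\beta)$. So $g$ has $m-1$ nodes, lies on an axis, and $c(\beta)\in\Gamma$. The image germ of $c$ at $o$ is one-dimensional and contained in the irreducible one-dimensional germ $\Gamma$, so it equals $\Gamma$. Hence the irreducible algebraic curve $\bar C:=\overline{c(\Omega)}$ contains $\Gamma$. A one-dimensional component of $T$ through $y_0$ has its germ there inside $\Gamma\subset\bar C$, so it meets $\bar C$ in infinitely many points and equals $\bar C$.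

**Step 3: split $H^2(Y,F)$ over the curves in $T$.** The purpose is to test $d_2s_0$ on one component at a time. Choose a finite set $T'\subset T$ containing $y_0$ (if $y_0\in T$), the isolated points, the singular points and the intersections of components, such that $T\setminus T'$ is a disjoint union of smooth connected curves $T_a^\circ$ on which $F$ is lisse. As $H^1$ and $H^2$ of a finite set vanish, the exact sequence of $T'\subset T$ gives
$$H^2(Y,F)=H^2(T,F)=\bigoplus_aH^2_c(T_a^\circ,F),\tag{5}$$
and in the same way $H^2(\overline{T_a^\circ},F)=H^2_c(T_a^\circ,F)$. So the $a$-th projection in (5) is restriction to $\overline{T_a^\circ}$.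

**Step 4: $d_2s_0$ is local at $y_0$.** The purpose is to dispose of the curves that miss $y_0$. The differential $d_2:H^0(Y,R^mj_*\mathbb Q_\ell)\to H^2(Y,F)$ is, up to sign, induced by the connecting morphism $R^mj_*\mathbb Q_\ell\to F[2]$ of the truncation $\tau_{[m-1,m]}Rj_*\mathbb Q_\ell$. Its restriction to $i_{0*}E$, a sheaf supported at $y_0$, factors through $i_{0*}i_0^!F[2]\to F[2]$. So $d_2s_0$ comes from $H^2_{\{y_0\}}(Y,F)$ and restricts to $0$ on $Y\setminus y_0$. In particular it restricts to $0$ on every $\overline{T_a^\circ}$ not containing $y_0$. By Step 2 it remains to treat $\bar C$, if it is a component of $T$.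

**Step 5: the component $\bar C$ contributes nothing.** The purpose is to use the odd loop. Let $\bar C^\circ=T_a^\circ$ be the open part of $\bar C$, and $\Omega'=\Omega\cap c^{-1}(\bar C^\circ)$, which is cofinite in $\Omega$ because $c$ is nonconstant.

Consider $\tilde\Delta\times_P\Omega\to\Omega$. It is finite and unramified, and all its fibres have $m-1$ points. Étale-locally on $\Omega$ it is a disjoint union of $m-1$ closed subschemes of the base. As every nearby fibre also has $m-1$ points and $\Omega$ is reduced, each of these closed subschemes is the whole base. So it is a finite étale covering of degree $m-1$. By Lemma 4, $\mathcal L:=\varphi^*R^{m-1}j_{P*}\mathbb Q_\ell$ is the top exterior power of the permutation local system of this covering (up to twist), that is, the rank-one local system on $\Omega$ given by the sign of the permutation of the nodes.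

By Lemma 5, applied at every $\varphi(\beta)$, the map $c^*F=\varphi^*v^*F\to\mathcal L$ is injective on $\Omega'$. So $F|_{\bar C^\circ}$ has rank at most $1$. If the rank is $1$, then $c^*F\cong\mathcal L|_{\Omega'}$. As $\pi_1(\Omega')\to\pi_1(\Omega)$ is surjective, (H3) gives a loop in $\Omega'$ along which $\mathcal L$ has monodromy $-1$. Hence $F|_{\bar C^\circ}$ is not trivial, since a trivial local system has trivial pullback. So $F|_{\bar C^\circ}$ is zero or a nontrivial rank-one local system, and by Poincaré duality, with $\bar\eta$ a geometric generic point,
$$H^2_c(\bar C^\circ,F)=(F_{\bar\eta})_{\pi_1(\bar C^\circ)}(-1)=0,$$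
because the coinvariants of a nontrivial character are $0$.

All components of $d_2s_0$ in (5) vanish, so $d_2s_0=0$. With the consequence of Lemma 7 for $r\ge3$, the class $s_0$ survives. $\blacksquare$

## 8. Plane quartics: four lines

We try Theorem B for $(d,n)=(4,2)$, $m=6$. For $\beta\in\mathbb C^*$ let
$$f_\beta=xy\,Q_\beta,\qquad Q_\beta=x^2+2xy+\beta y^2-z^2 .$$

(H1) $f_1=xy(x+y+z)(x+y-z)$ is a product of four lines, no three concurrent: $x=y=0$ gives $[0:0:1]$, where the other two factors are $\pm1$, and the other two lines meet $x=0$, and likewise $y=0$, in distinct points. By the examples of Section 1, $f_1$ is good $6$-nodal and stable.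

(H2) A projective transformation preserving $[f_1]$ permutes the four lines. As $PGL(3)$ is simply transitive on ordered quadruples of lines in general position, $A=S_4$, acting on the six nodes as on pairs from $\{1,2,3,4\}$. This is transitive. The transposition $(12)$ fixes $\{1,2\}$ and $\{3,4\}$ and exchanges $\{1,3\}\leftrightarrow\{2,3\}$ and $\{1,4\}\leftrightarrow\{2,4\}$, so it acts evenly, and transpositions generate $S_4$.

(H3) For $\beta\ne0,1$ the conic $Q_\beta$ is smooth, its matrix having determinant $1-\beta$. It meets $x=0$ in the two points $[0:1:\pm\sqrt\beta]$ and $y=0$ in $[1:0:\pm1]$, and it misses $[0:0:1]$. So $f_\beta$ has exactly five singular points, all nodes. For any five distinct points and any one of them, a product of four lines, each through one of the other four points and avoiding the chosen one, separates it. So the evaluations are independent. All $f_\beta$ are stable. With $\hat\Omega=\mathbb C^*$ and $o=1$, the loop $|\beta|=2$ exchanges $[0:1:\pm\sqrt\beta]$ and fixes the other three nodes. This is one transposition, which is odd.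

So Theorem B gives $P_{4,2}\ge(1+t^6)(1+t^3)(1+t^5)$. By the computation quoted in Section 2, this is an equality. For cubics in $\mathbb P^6$ we now need a $35$-nodal cubic with these properties.

## 9. Nodal cubics in $\mathbb P^6$ are stable

**Lemma 8.** Every cubic in $\mathbb P^6$ with at most nodes as singularities is stable.

*Proof.* Suppose $f$ has at most nodes and is not stable. Take coordinates and $\lambda_0\ge\dots\ge\lambda_6$ from the Hilbert–Mumford criterion. Every monomial $x_ix_jx_k$ occurring in $f$ satisfies $\lambda_i+\lambda_j+\lambda_k\le0$. Then $\lambda_0>0$, so $x_0^3$ does not occur and $e_0$ lies on the cubic.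

**Case 1: $e_0$ is singular.** Nondegeneracy of the node will force large weights. Here $f=x_0q(x_1,\dots,x_6)+(\text{cubic in }x_1,\dots,x_6)$ with $q$ nondegenerate. For $c=1,2,3$, some $q_{ab}$ with $a\le c$ and $b\le7-c$ is nonzero. Otherwise the nonsingular $6\times6$ matrix of $q$ would have a zero block of size $c\times(7-c)$ with $c+(7-c)>6$, which is impossible. So $\lambda_0+\lambda_c+\lambda_{7-c}\le\lambda_0+\lambda_a+\lambda_b\le0$. Sum over $c=1,2,3$: $3\lambda_0+(\lambda_1+\dots+\lambda_6)=2\lambda_0\le0$, a contradiction.

**Case 2: $e_0$ is not singular.** Finiteness of the singular set will give three inequalities that nearly contradict $\sum\lambda_i=0$. First, some $x_0^2x_b$ with $b\ge1$ occurs, so $2\lambda_0+\lambda_6\le0$.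

Second, suppose no monomial $x_ix_jx_k$ with $i,j\le2$, $k\le5$ occurs. On the plane $x_3=\dots=x_6=0$ only monomials $x_ix_jx_k$ with $i,j\le2$ contribute to $\partial_kf$. So all $\partial_kf$ with $k\le5$ vanish on the plane, and $f$ is singular along the zero set of $\partial_6f$ there, which has positive dimension. But nodes are isolated. So such a monomial occurs, and $2\lambda_2+\lambda_5\le0$.

Third, suppose no monomial $x_ix_jx_k$ with $i,j\le3$, $k\le4$ occurs. Then on $\{x_4=x_5=x_6=0\}\cong\mathbb P^3$ only $\partial_5f$ and $\partial_6f$ can be nonzero, and their common zero set has positive dimension, again impossible. So $2\lambda_3+\lambda_4\le0$. Now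
$$0\ge3(2\lambda_0+\lambda_6)+2(2\lambda_2+\lambda_5)+2(2\lambda_3+\lambda_4)-3\sum\lambda_i=3(\lambda_0-\lambda_1)+(\lambda_2-\lambda_5)+(\lambda_3-\lambda_4)\ge0 .$$
So equality holds everywhere: $\lambda_0=\lambda_1$, $\lambda_2=\lambda_3=\lambda_4=\lambda_5$, $3\lambda_2=2\lambda_2+\lambda_5=0$ and $\lambda_6=-2\lambda_0$. That is, $\lambda=(x,x,0,0,0,0,-2x)$ with $x>0$. On the line $x_2=\dots=x_6=0$, a monomial $x_ix_jx_k$ with $i,j\le1$ and $k\le5$ has weight $2x+\lambda_k>0$ and does not occur. So all $\partial_kf$ with $k\le5$ vanish on this line, and $\partial_6f$ is a binary quadratic form there, which has a zero. Thus $f$ is singular at a point of the line. A linear change of $x_0,x_1$, which preserves the weight condition since $\lambda_0=\lambda_1$, moves this point to $e_0$, and Case 1 gives a contradiction. $\square$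

## 10. The cubic $\sum x_i^3=\sum x_i=0$ in eight variables

From here on $V=\{x\in\mathbb C^8:\sum x_i=0\}$, of dimension $7$, and $f_0=\sum_{i=1}^8x_i^3|_V$.

**Lemma 9.** $f_0$ is stable and good $35$-nodal, and its nodes are indexed by the partitions $8=4|4$. So (H1) holds with $m=35$.

*Proof.*

**Step 1: find the singular points.** The purpose is to count them. At a singular point the differential of $\sum x_i^3$ is proportional to that of $\sum x_i$, so all $x_i^2$ are equal. After scaling we get $\varepsilon\in\{\pm1\}^8$ with $\sum\varepsilon_i=0$, up to sign. These are $\frac12\binom84=35$ points, one for each partition of the eight indices into two blocks of four.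

**Step 2: they are nodes.** The purpose is to compute the Hessian. It is the form $6\sum\varepsilon_iy_i^2$ on $V$. A vector $y\in V$ is in the kernel if $\sum\varepsilon_iy_iz_i=0$ for all $z\in V$, that is, if $\varepsilon_iy_i$ is independent of $i$, that is, if $y\in\mathbb C\varepsilon$. So $\varepsilon$ is a node.

**Step 3: the evaluations are independent.** The purpose is to write down cubics separating the nodes. For $|I|=4$ let $s_I=\sum_{i\in I}x_i$. At a node $\varepsilon$, $\sum x_i^2=8$ and $s_I\in\{0,\pm2,\pm4\}$, with $\pm4$ only at the node belonging to $I|I^c$. So the cubic $s_I^3-\frac12s_I\sum x_i^2$ takes the value $s_I(s_I^2-4)$ at the node, which is $\pm48$ at the node $I|I^c$ and $0$ at all others.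

Lemma 8 gives stability, and the coefficients are rational. $\square$

## 11. The symmetry group is $S_8$, and it acts evenly

**Lemma 10.** The stabilizer of $[f_0]$ in $PGL(V)$ is $A=S_8$, acting on the nodes as on the partitions $4|4$. (H2) holds.

*Proof.*

**Step 1: find $28$ points that $A$ must permute.** The purpose is to reduce to combinatorics. The polar quadric of $f_0$ at $w\in V$ is $x\mapsto d(f_0)_x(w)=3\sum w_ix_i^2$ on $V$. If a linear map $g$ satisfies $f_0(gx)=c\,f_0(x)$, then $d(f_0)_{gx}(gw)=c\,d(f_0)_x(w)$, so the polar quadrics at $w$ and $gw$ have the same rank. Let $w$ have $k$ nonzero entries. If $k\le7$ the rank is $k$, since any seven of the $x_i$ are independent on $V$. If $k=8$ the rank is at least $6$, because a nondegenerate form in eight variables is restricted to a hyperplane. The value $k=1$ is impossible since $\sum w_i=0$. So rank $2$ occurs exactly at the $28$ points $P_{ij}=[e_i-e_j]$, and $A$ permutes them.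

**Step 2: $A$ permutes the eight indices.** The purpose is to show that $g\in A$ acts on the $P_{ij}$ as some $\sigma\in S_8$. The line through two of these points contains a third one if and only if their index pairs meet. Indeed $(e_i-e_j)+(e_j-e_k)=e_i-e_k$, while for disjoint pairs a combination of $e_i-e_j$ and $e_k-e_l$ with both coefficients nonzero has four nonzero entries. So $g$ induces an automorphism of the graph on the pairs $\{i,j\}$ in which two pairs are adjacent when they share an index. Pairwise meeting families of pairs are contained in a star (all pairs through one index, seven of them) or in a triangle. So the $7$-cliques are exactly the eight stars, $g$ permutes them by some $\sigma\in S_8$, and since $P_{ij}$ is the unique common element of the stars of $i$ and $j$, $g$ acts on the $P_{ij}$ as $\sigma$. Permutations of the coordinates preserve $f_0$, so $\sigma$ defines an element of $A$, and distinct $\sigma$ act differently on the $P_{ij}$.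

**Step 3: nothing else is in $A$.** The purpose is to show $g=\sigma$ in $PGL(V)$. A lift of $h=\sigma^{-1}g$ satisfies $h(e_i-e_j)=c_{ij}(e_i-e_j)$. Applying $h$ to $(e_i-e_j)+(e_j-e_k)=e_i-e_k$ gives $c_{ij}=c_{jk}=c_{ik}$ for distinct $i,j,k$. So all $c_{ij}$ are equal, and $h=1$ in $PGL(V)$.

**Step 4: the signs.** The purpose is to check evenness. $S_8$ is transitive on partitions $4|4$. The transposition $(12)$ fixes the $\binom62=15$ partitions with $1,2$ in one block. It exchanges the other $20$ in $10$ pairs, since it changes the set of companions of $1$. So it acts evenly, and transpositions generate $S_8$. $\square$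

*Remark (why not six variables).* The cubic $\sum x_i^3=\sum x_i=0$ in six variables lives in $\mathbb P^4$, where $m=34-24=10$. By Steps 1 and 2 of Lemma 9, carried out with six variables, its singular points are the $\frac12\binom63=10$ nodes indexed by the partitions $3|3$. But the transposition $(12)$ fixes the $4$ partitions with $1,2$ in one block and exchanges the other $6$ in $3$ pairs, so it acts oddly. (H2) fails for this cubic.

## 12. A family with 34 nodes and an odd loop

We must smooth one node of $f_0$, keep the other $34$, and find an odd loop. The node will be the one belonging to $\{1,2,3,4\}|\{5,6,7,8\}$. Use coordinates $(u,w,s)$ on $V$ with $u,w\in\mathbb C^4$, $\sum u_i=\sum w_j=0$, $s\in\mathbb C$. For $\beta\in\mathbb C^*$ put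
$$f_\beta=\sum u_i^3+\sum w_j^3+s\Big(-\beta\sum u_i^2+\sum w_j^2\Big)-\tfrac49(1-\beta^3)s^3 .\tag{6}$$

**Lemma 11.** (H3) holds for $f_0$, with $m=35$ and a family given by (6) on a cofinite subset $\hat\Omega\subset\mathbb C^*$ containing $o=1$.

*Proof.*

**Step 1: $f_1\cong f_0$.** The purpose is to see that the family passes through $[f_0]$. Put $x_i=\frac{s'}4+u_i$ and $x_{4+j}=-\frac{s'}4+w_j$. As $\sum u_i=\sum w_j=0$ and the terms $\pm4(s'/4)^3$ cancel,
$$\sum x^3=\sum u^3+\sum w^3+\tfrac34s'\sum u^2-\tfrac34s'\sum w^2 ,$$
which is $f_1$ with $s=-\frac34s'$. We use this fixed linear isomorphism to regard $\beta\mapsto[f_\beta]$ as a map to $P$ with $1\mapsto[f_0]$.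

**Step 2: $34$ singular points for every $\beta$.** The purpose is to exhibit the persistent nodes. Put $\gamma=-\beta$, $\delta=1$, $\epsilon=-\frac49(\gamma^3+\delta^3)$, so that $f_\beta=\sum u^3+\sum w^3+s(\gamma\sum u^2+\delta\sum w^2)+\epsilon s^3$. A point is singular if and only if $3u_i^2+2\gamma su_i$ is independent of $i$, $3w_j^2+2\delta sw_j$ is independent of $j$, and $\gamma\sum u^2+\delta\sum w^2+3\epsilon s^2=0$. The following $34$ distinct points are solutions for every $\beta\in\mathbb C^*$.

* $18$ points $[U:bW:0]$ with $b^2=\beta$, where $U,W\in\{\pm1\}^4$ each have two plus and two minus signs, and $(U,W)\sim(-U,-W)$. The number is $6\cdot6/2=18$. The first two conditions hold since all $u_i^2$ are equal, all $w_j^2$ are equal, and $s=0$. The third is $-\beta\cdot4+b^2\cdot4=0$. The set does not depend on the choice of $b$.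
* $16$ points with $s=1$, $u=\frac\gamma3(1,1,1,-3)$ with $-3$ in place $i$, and $w=\frac\delta3(1,1,1,-3)$ with $-3$ in place $j$. Both values $u=\frac\gamma3$ and $u=-\gamma$ give $3u^2+2\gamma u=\gamma^2$, and likewise for $w$. Moreover $\sum u^2=\frac43\gamma^2$ and $\sum w^2=\frac43\delta^2$, so the third condition is $\frac43(\gamma^3+\delta^3)+3\epsilon=0$, which holds.

For $\beta=1$ we have $\epsilon=0$, so $p=[0:0:1]$ is singular as well. Since $f_1$ has exactly $35$ singular points, they are these $34$ and $p$.

**Step 3: $f_\beta$ is good $34$-nodal for $\beta\ne1$ near $1$.** The purpose is to show that $p$ disappears and nothing else appears. Let $Z=\{(\beta,x):d(f_\beta)_x=0\}\subset\mathbb C^*\times\mathbb P^6$, which is proper over $\mathbb C^*$. Its fibre over $1$ is finite and reduced. So for $\beta$ near $1$ all singular points of $f_\beta$ lie near the $35$ nodes of $f_1$, with at most one near each. Near each of the $34$ nodes other than $p$ it is the listed point, and it is a node, since nondegeneracy is open. Near $p$, in the chart $s=1$, the dehomogenized polynomial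
$$\sum u^3+\sum w^3-\beta\sum u^2+\sum w^2+\epsilon$$
has $u=w=0$ as a nondegenerate critical point, which is its only critical point near $0$, and its value there is $\epsilon=-\frac49(1-\beta^3)\ne0$. A singular point of the hypersurface would be a critical point with value $0$. So there is none near $p$. Independence of the evaluations at the listed points holds at $\beta=1$ by Lemma 9 and is an open condition. Hence $f_\beta$ is good $34$-nodal with exactly the listed nodes.

**Step 4: the same holds for all but finitely many $\beta$.** The purpose is to obtain an algebraic curve $\Omega$ with a large loop in it. Let $\Omega$ be the set of $\beta\in\mathbb C^*\setminus\{1\}$ for which $f_\beta$ is good $34$-nodal with exactly the listed nodes. Pass to the double cover $\tilde B\to\mathbb C^*\setminus\{1\}$, $b\mapsto b^2=\beta$. There the listed points are $34$ disjoint sections, polynomial in $b$, of the relative singular scheme $\tilde Z\to\tilde B$. The conditions that the listed points be nodes and that their evaluations be independent are conditions of maximal rank, so they define a Zariski open $\tilde B_1\subset\tilde B$. Over $\tilde B_1$,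 $\tilde Z\to\tilde B_1$ is unramified at the listed points, since its fibres are reduced there. So near such a point $\tilde Z$ is étale-locally a closed subscheme of the base. As it contains a section and the base is reduced, it coincides with that section. Hence the union of the listed sections is open and closed in $\tilde Z|_{\tilde B_1}$. Its complement is proper over $\tilde B_1$ and has closed image, so the remaining condition, that there are no other singular points, is Zariski open. All conditions are invariant under $b\mapsto-b$. So $\Omega$ is Zariski open in $\mathbb C^*\setminus\{1\}$. It is nonempty by Step 3, hence cofinite. Put $\hat\Omega=\Omega\cup\{1\}$ and $o=1$. This is a smooth connected curve, and all members are stable by Lemma 8.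

**Step 5: an odd loop.** The purpose is to compute one monodromy. Only finitely many points of $\mathbb C^*$ are missing from $\Omega$, so there is $\rho>0$ such that the circle $|\beta|=\rho$ lies in $\Omega$. Along this circle $b$ goes to $-b$. The $16$ nodes depend polynomially on $\beta$ and return to themselves. The $18$ nodes are permuted by $(U,W)\mapsto(U,-W)$. This is an involution without fixed points, since $(U,-W)$ equals neither $(U,W)$ nor $(-U,-W)$. So it is a product of $9$ transpositions, which is odd. $\square$

## 13. The class in degree 83

*Proof of Theorem A.* Take $(d,n)=(3,6)$, so $m=35$. Lemmas 9, 10 and 11 give (H1), (H2) and (H3). By Theorem B, $H^{35}(M(3,6),\mathbb Q)\ne0$ and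
$$P_{3,6}\ge(1+t^{35})\prod_{i=2}^7(1+t^{2i-1})$$
coefficientwise. The product has degree $48$ with leading coefficient $1$, so the coefficient of $t^{35+48}=t^{83}$ in $P_{3,6}$ is nonzero, that is, $H^{83}(N(3,6),\mathbb Q)\ne0$. On the other hand $H^*(PGL(7,\mathbb C),\mathbb Q)$ vanishes above degree $48$. Hence $H^*(N(3,6),\mathbb Q)\not\simeq H^*(PGL(7,\mathbb C),\mathbb Q)$, and the Conjecture is false. $\blacksquare$
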